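# A variety with no rational points over a number field and points over every larger field

Throughout, $K\subset\overline{\mathbf Q}$ is a number field. An extension $L/K$ is an algebraic field extension $K\subseteq L\subset\overline{\mathbf Q}$, possibly of infinite degree. It is nontrivial if $L\ne K$.

## 1. Diophantine stability and open pieces of the projective line

**Definition 1.** An irreducible variety $V$ over $K$ is *diophantine-stable* for $L/K$ if $V(L)=V(K)$, that is, if $V$ acquires no new points over $L$.

Example. Let $V$ be the conic $X^2+Y^2+Z^2=0$ over $\mathbf Q$. It has no real points, so $V(L)=\emptyset=V(\mathbf Q)$ for every $L$ that embeds in $\mathbf R$, and $V$ is diophantine-stable for these $L/\mathbf Q$. It is not diophantine-stable for $\mathbf Q(i)/\mathbf Q$, because $(1:i:0)\in V(\mathbf Q(i))$.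

**Definition 2.** A *subvariety* of $V$ over $K$ is a locally closed subvariety defined over $K$, not necessarily closed. An *open subvariety of $\mathbf P^1$* is a nonempty Zariski-open subvariety of $\mathbf P^1_K$.

Example. The hyperbola $xy=1$ in $\mathbf A^2$ is isomorphic to $\mathbf P^1\smallsetminus\{0,\infty\}$, so $\mathbf A^2$ contains this open subvariety of $\mathbf P^1$ as a closed curve.

An open subvariety of $\mathbf P^1$ is $\mathbf P^1$ minus finitely many closed points, so it has two properties that we use.

* It has infinitely many $K$-points.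
* It has new points over every nontrivial $L/K$: if $\theta\in L\smallsetminus K$, the infinitely many elements $\theta+c$ with $c\in K$ lie in $L\smallsetminus K$, and only finitely many of them have been removed.

Hence a $V$ containing a curve over $K$ isomorphic to an open subvariety of $\mathbf P^1$ is not diophantine-stable for any nontrivial $L/K$.

## 2. Square classes and quaternion symbols

**Definition 3.** For a field $F$ of characteristic $0$ put $H_F=F^*/F^{*2}$, written additively as an $\mathbf F_2$-vector space. For $x,y\in F^*$ let $(x,y)\in\mathrm{Br}(F)[2]$ be the class of the quaternion algebra with generators $i,j$ and relations $i^2=x$, $j^2=y$, $ij=-ji$. It depends only on the classes of $x,y$ in $H_F$, and it is symmetric and bilinear on $H_F$.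

Example. $H_{\mathbf Q_5}$ has dimension $2$, with elements the classes of $1,2,5,10$. $H_{\mathbf R}$ has dimension $1$, and $(-1,-1)\neq0$ in $\mathrm{Br}(\mathbf R)$ is the class of Hamilton's quaternions.

**Definition 4.** For a place $w$ of a number field $L$ put $H_w=H_{L_w}$. The *symbol* $\langle x,y\rangle_w\in\mathbf F_2$ is defined by
$$\mathrm{inv}_w(x,y)=\tfrac12\langle x,y\rangle_w .\tag{1}$$
More generally we use $\mathrm{inv}_w$ to regard $\mathrm{Br}(L_w)[2]$ as a subgroup of $\mathbf F_2=\frac12\mathbf Z/\mathbf Z$. For a class $\gamma\in \mathrm{Br}(L)[2]$ we write $\gamma_w\in\mathbf F_2$ for its value at $w$, and say that $\gamma$ is ramified at $w$ if $\gamma_w=1$.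

Example. At an odd place, if $u$ is a unit and $\pi$ a uniformizer, then $\langle u,\pi\rangle_w=1$ exactly when $u$ is not a square in the residue field. So $\langle 2,5\rangle_5=1$. At $2$, the space $H_{\mathbf Q_2}$ has basis $-1,2,5$, with
$$\langle -1,-1\rangle_2=\langle 2,5\rangle_2=1,\qquad \langle -1,2\rangle_2=\langle -1,5\rangle_2=\langle 2,2\rangle_2=\langle 5,5\rangle_2=0 .$$

We recall the standard facts. Places dividing $2$ are called dyadic, and the other finite places odd.

* (F1) $\langle\ ,\ \rangle_w$ is a nondegenerate bilinear form on $H_w$. We have $\dim H_w=2$ if $w$ is finite and odd, $[L_w:\mathbf Q_2]+2$ if $w\mid 2$, $1$ if $w$ is real, $0$ if $w$ is complex. If $w$ is finite and odd, the symbol of two units is $0$.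
* (F2) $\mathrm{Br}(L)\to\bigoplus_w\mathrm{Br}(L_w)$ is injective. The invariants of a global class sum to $0$ (reciprocity). Given two finite places, there is a quaternion algebra ramified exactly there. For $L/K$ finite and $w\mid v$, $\mathrm{inv}_w\circ\mathrm{res}=[L_w:K_v]\,\mathrm{inv}_v$.
* (F3) For a finite set $\Sigma$ of places, $L^*\to\prod_{w\in\Sigma}H_w$ is surjective, by weak approximation, because each square class is open in $L_w^*$.

Example for (F2). Over $\mathbf Q$ the class $(-1,-1)$ is ramified exactly at $2$ and $\infty$. Over $\mathbf Q(\sqrt{-7})$ the prime $2$ splits, since $-7\equiv1\bmod 8$. So the class is ramified at the two places above $2$, and at no others because the archimedean place is complex. The invariants sum to $0$.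

Two consequences of linear algebra will be used all the time. First, by nondegeneracy, for a subspace $U\subset H_w$ and independent $u_1,\dots,u_m\in H_w$,
$$\dim U^\perp=\dim H_w-\dim U,\qquad \text{and for all } c_k\in\mathbf F_2 \text{ there is } y\in H_w \text{ with } \langle u_k,y\rangle_w=c_k\ (1\le k\le m).\tag{2}$$
Second, let $x_1,x_2,x_3$ lie in an $m$-dimensional subspace of $H_w$ with basis $u_1,\dots,u_m$, say $x_i=\sum_k p_{k,i}u_k$. Then $\langle x_i,y_j\rangle_w=\sum_k p_{k,i}\langle u_k,y_j\rangle_w$. This is a product of a $3\times m$ and an $m\times 3$ matrix, so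
$$\mathrm{rank}\,\bigl(\langle x_i,y_j\rangle_w\bigr)_{i,j}\le m .\tag{3}$$

## 3. Brauer classes in families and their residues

**Definition 5.** An *Azumaya algebra* $\mathcal A$ of degree $n$ on a scheme $T$ is a sheaf of $\mathcal O_T$-algebras that is étale-locally isomorphic to $M_n(\mathcal O_T)$. Its *Severi–Brauer scheme* $\mathrm{SB}(\mathcal A)\to T$ parametrizes the right ideals of $\mathcal A$ that are locally direct summands of rank $n$. It is closed in a Grassmannian bundle and étale-locally isomorphic to $\mathbf P^{n-1}\times T$. So it is smooth and projective over $T$ with geometric fibres $\mathbf P^{n-1}$. Its formation commutes with base change, and over a field $F$ it has an $F$-point if and only if the class of $\mathcal A$ in $\mathrm{Br}(F)$ is $0$.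

Example. On $T=\mathbf G_m^2$ with coordinates $x,y$, the relations $i^2=x$, $j^2=y$, $ij=-ji$ define a quaternion Azumaya algebra $(x,y)$ of degree $2$. Its Severi–Brauer scheme is the family of conics $xX^2+yY^2=Z^2$.

**Definition 6.** For a smooth integral variety $X$ over $K$, $\mathrm{Br}(X)$ is a subgroup of $\mathrm{Br}(K(X))$, and an Azumaya algebra on $X$ has a class in it. At a codimension-one point $\xi$ with residue field $\kappa$ and uniformizer $\pi$, a class in $\mathrm{Br}(K(X))[2]$ that is a sum of quaternion classes has a *residue* $\partial_\xi\in\kappa^*/\kappa^{*2}$. It is additive. For $x=\pi^mu$, $y=\pi^nt$ with units $u,t$, it is, written additively,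
$$\partial_\xi(x,y)=n[\bar u]+m[\bar t\,]+mn[-1].\tag{4}$$

Example. On $\mathbf A^1$ with coordinate $t$ and $c\in K^*$, the residue of $(t,c)$ at $t=0$ is $[c]\in K^*/K^{*2}$. It vanishes if and only if $c$ is a square.

Three standard facts go with this definition and are used only in Section 11.

* Purity: a class all of whose residues at codimension-one points of $X$ vanish lies in $\mathrm{Br}(X)$. Classes that come from $\mathrm{Br}(K)$ have zero residues.
* A class $\gamma\in\mathrm{Br}(X)$ can be evaluated at a point $P\in X(F)$, with value $\gamma(P)\in\mathrm{Br}(F)$. For a place $v$ of $K$, evaluation on $X(K_v)$ is locally constant for the $v$-adic topology.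
* If $X$ is smooth and geometrically irreducible and $V\subset X$ is nonempty and Zariski-open, then $V(K_v)$ is $v$-adically dense in $X(K_v)$. The reason is that near each of its points $X(K_v)$ is an analytic manifold of dimension $\dim X$, and the complement of $V$ has smaller dimension.

## 4. New points over every extension versus open subvarieties of $\mathbf P^1$

In Section 1 we saw that a variety containing an open subvariety of $\mathbf P^1$ gets new points over every nontrivial extension. The paper "Elliptic curves, Logic, and Diophantine stability" asks for the converse.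

**Question.** If $V$ is a variety over a number field $K$ such that $V(L)-V(K)$ is not empty for every nontrivial extension $L/K$, does $V$ contain a subvariety over $K$ that is isomorphic to an open subvariety of the projective line over $K$?

That source poses the Question for general $V$ as an open question and settles the curve case: the answer is yes when $V$ is an irreducible curve over $K$. We show that for general irreducible $V$ the answer is no, over every number field.

**Theorem A.** Let $K$ be any number field. There is a smooth, quasi-projective, geometrically integral variety $V$ over $K$ with $V(K)=\emptyset$ and $V(L)\neq\emptyset$ for every nontrivial algebraic extension $L/K$.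

This answers the Question. For the $V$ of Theorem A, $V(L)-V(K)=V(L)\ne\emptyset$ for all nontrivial $L/K$. A subvariety isomorphic to an open subvariety of $\mathbf P^1_K$ would have infinitely many $K$-points, and $V$ has none.

**Theorem B.** For every number field $K$ there is a smooth projective geometrically integral variety $X/K$ such that, for algebraic $L/K$, $X(L)\ne\emptyset$ if and only if $L\ne K$.

**Corollary C.** Let $K$ be any number field.

1. There is a projective, geometrically integral $V'/K$ with exactly one $K$-point, with $V'(L)\ne V'(K)$ for every nontrivial $L/K$, and containing no subvariety isomorphic to an open subvariety of $\mathbf P^1_K$. So the failure does not depend on $V(K)$ being empty.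
2. There is a single polynomial $f\in K[T_1,\dots,T_n]$ that has no zero in $K^n$ but has a zero in $L^n$ for every nontrivial algebraic extension $L/K$.

## 5. Points, conics, and local obstructions

We look for $V$ with $V(K)=\emptyset$ and $V(L)\ne\emptyset$ for all $L\ne K$, and try the simplest ways to make $V(K)$ empty.

Dimension zero. Here $V=\mathrm{Spec}\,K'$ with $K'/K$ finite of degree $e$. If $e=1$, then $V$ has one point over every $L$ and never a new one. If $e\ge2$, let $L/K$ have prime degree $p>e$ (adjoin a root of an Eisenstein polynomial). A $K$-embedding $K'\to L$ would give $e\mid p$, which is false, so $V(L)=\emptyset$.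

Conics, or one fixed Brauer class. Let $V$ be the conic of a quaternion algebra $D$ over $K$ with nonzero class, so $V(K)=\emptyset$. Let $D$ be ramified at $v$. Choose by (F3) an element $c\in K^*$ that is a square in $K_v$ and a nonsquare at some other finite place. Then $L=K(\sqrt c)$ is quadratic and $v$ splits in it. At a place $w\mid v$ we have $L_w=K_v$, so $D$ stays ramified and $V(L)=\emptyset$. For instance $X^2+Y^2+Z^2=0$ has no point over $\mathbf Q(\sqrt{-7})$.

Any local obstruction. The same argument excludes every $V$ with $V(K_v)=\emptyset$ for some $v$: over the quadratic field $L$ just built, $V(L)\subset V(L_w)=V(K_v)=\emptyset$. So the $V$ we want has points over every completion of $K$, and the reason for $V(K)=\emptyset$ must be global. The global law at hand is reciprocity. We would like each point of $V$ to produce a Brauer class whose local values are forced by the equations and cannot sum to $0$ over $K$, but can over every larger field.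

## 6. One forced class over $\mathbf Q$, and a cubic field with three places above $2$

The first attempt is to make one class $\alpha=(x_1,y_2)$, attached to a point, satisfy $\alpha_v=0$ for $v\ne2$ and $\alpha_2=1$. Then there is no rational point.

How can equations force $\alpha_v=0$ at all odd $v$ at once? At an odd place $\dim H_v=2$, so by (3) every $3\times3$ matrix of symbols $\langle x_i,y_j\rangle_v$ is singular. If the equations say that this matrix is $\alpha_v a$ with $a\in M_3(\mathbf F_2)$ fixed and invertible, then $\alpha_v=0$. At $2$ we want the opposite. If there the matrix is $\alpha_2a+I$ and must be singular, with $a+I$ singular, then $\alpha_2=0$ is excluded because $I$ is invertible, while $\alpha_2=1$ is allowed. Two repairs are needed.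

* $\dim H_{\mathbf Q_2}=3$, so at $2$ the matrix need not be singular. An extra condition $(x_i,g)=0$ puts the $x_i$ in a $2$-dimensional space.
* The term $I$ at $2$ must come from global classes $D_1,D_2,D_3$ on the diagonal, each ramified at $2$. By reciprocity $D_i$ is ramified at a further place $v_i$, where it adds the rank-one matrix $E_{ii}$ (a single $1$ in position $(i,i)$). We pay for this by putting the $x_i$ in a $1$-dimensional space at $v_i$.

Concretely, take
$$D_1=(-1,3),\quad D_2=(2,5),\quad D_3=(-1,7),\quad g=5,\qquad a=\begin{pmatrix}1&1&0\\0&1&1\\0&1&0\end{pmatrix}.$$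
Both symbols in $D_1$ are units at the odd primes other than $3$. At $3$ it is ramified, as $-1$ is not a square mod $3$. At $\infty$ it is split, as $3>0$. So by reciprocity it is ramified exactly at $2$ and $3$. In the same way $D_2$ is ramified exactly at $2,5$, because $2$ is not a square mod $5$, and $D_3$ exactly at $2,7$, because $-1$ is not a square mod $7$. The number $5$ is a nonsquare in $\mathbf Q_2$ ($5\not\equiv1\bmod8$), in $\mathbf Q_3$ ($5\equiv2$), in $\mathbf Q_5$ (odd valuation) and in $\mathbf Q_7$ (the nonzero squares mod $7$ are $1,2,4$). Also $\det a=\det\begin{pmatrix}1&1\\1&0\end{pmatrix}=1$, and $I+a$ has zero first column. For $F\supseteq\mathbf Q$ consider, in unknowns $x_i,y_j\in F^*$, the system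
$$\bigl((x_i,y_j)\bigr)_{i,j}=\alpha\,a+\mathrm{diag}(D_1,D_2,D_3)\ \text{ in } M_3(\mathrm{Br}(F)[2]),\qquad \alpha=(x_1,y_2),\qquad (x_i,5)=0 .\tag{5}$$

There is no solution over $\mathbf Q$. Let $B_v$ be the matrix of symbols at $v$.

* For $v\ne2,3,5,7$: $B_v=\alpha_va$ has rank at most $2$ by (3), so $\alpha_v=0$.
* For $v=v_i\in\{3,5,7\}$: all $x_k$ lie in the line $\{5\}^\perp\subset H_v$, so $B_v$ has rank at most $1$, and $\alpha_va=B_v+E_{ii}$ has rank at most $2$. So $\alpha_v=0$.
* For $v=2$: all $x_k$ lie in the plane $\{5\}^\perp$, so $\alpha_2a+I=B_2$ is singular, and $\alpha_2=1$.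

The sum of the invariants of $\alpha$ is then $\frac12\ne0$, which contradicts reciprocity.

Here is the exact point where the attempt stops. Let $L=\mathbf Q[x]/(f)$ with $f=x^3-x^2-2x-8$. The integers dividing $8$ give
$$f(\pm1)=-10,-8;\quad f(\pm2)=-8,-16;\quad f(\pm4)=32,-80;\quad f(\pm8)=424,-568 ,$$
so $f$ has no rational root and is irreducible. Modulo $2$, $f\equiv x^2(x+1)$, and Hensel's lemma gives a root in $\mathbf Z_2^*$. Moreover $f(2t)=4(2t^3-t^2-t-2)$, and $2t^3-t^2-t-2\equiv t(t+1)\bmod2$ has two simple roots, which give two more roots $x=2t$ in $2\mathbf Z_2$. So $L$ has three places above $2$, each with completion $\mathbf Q_2$.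

The system (5) has no solution over this $L$. Indeed, let $w$ be a place of $L$.

* If $w$ does not lie above $2,3,5,7$, or lies above $v_i\in\{3,5,7\}$ with even local degree, then all $D_k$ split at $w$ by (F2), and $\dim H_w\le2$ forces $\alpha_w=0$ as before.
* If $w\mid v_i\in\{3,5,7\}$ has odd local degree, then $5$ is still a nonsquare in $L_w$, since an extension of odd degree contains no quadratic subextension. So all $x_k$ lie in a line, and $\alpha_w=0$ as before.
* If $w\mid2$, then $L_w=\mathbf Q_2$ and $\alpha_w=1$ as before.

The sum of the local values of $\alpha$ is $1+1+1=1\neq0$ in $\mathbf F_2$, against reciprocity. The problem is parity: $r$ copies of the only nonzero element of $\mathbf F_2$ sum to $0$ only for even $r$.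

The way past this is to use two classes $\alpha,\beta$ and the group $\mathbf F_2^2$. Suppose that $(\alpha_v,\beta_v)=0$ for $v\ne\lambda$, while $(\alpha_\lambda,\beta_\lambda)$ can be any nonzero vector of $\mathbf F_2^2$ but not $0$. Over $K$ there is one place $\lambda$, and one nonzero vector does not sum to $0$. If there are $r\ge2$ places that all behave like $\lambda$, we need $r$ nonzero vectors of $\mathbf F_2^2$ with sum $0$, and these exist for every $r\ge2$: for $r=3$, the three nonzero vectors.

## 7. A plane of matrices in $M_3(\mathbf F_2)$

With two classes, the matrix $\alpha a$ becomes $\alpha a+\beta b$, and we need a plane of matrices with the properties of $a$. Put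
$$a=\begin{pmatrix}1&1&0\\0&1&1\\0&1&0\end{pmatrix},\quad b=\begin{pmatrix}1&0&0\\1&1&1\\1&0&1\end{pmatrix},\quad a+b=\begin{pmatrix}0&1&0\\1&0&0\\1&1&1\end{pmatrix},\qquad\Omega=\{0,a,b,a+b\}.$$

**Lemma 1.** For every nonzero $\omega\in\Omega$, the matrix $\omega$ is invertible and $I+\omega$ is singular.

*Proof.* Expanding along the first column, first row and third column respectively,
$$\det a=\det\begin{pmatrix}1&1\\1&0\end{pmatrix}=1,\qquad \det b=\det\begin{pmatrix}1&1\\0&1\end{pmatrix}=1,\qquad \det(a+b)=\det\begin{pmatrix}0&1\\1&0\end{pmatrix}=1 .$$
The matrix $I+a$ has zero first column, $I+b$ has zero first row, and $I+a+b$ has three equal rows $(1,1,0)$. $\square$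

The positions $(1,2)$ and $(2,1)$ read off coordinates: $a_{12}=1,\ b_{12}=0$ and $a_{21}=0,\ b_{21}=1$. So for $\omega=sa+tb$,
$$\omega_{12}=s,\qquad \omega_{21}=t .\tag{6}$$
In particular $a,b$ are independent, and $sa+tb=0$ only for $s=t=0$.

## 8. The variety $V$ over a general number field

**Step 1: choice of constants.** This step fixes the analogues of $2$; $3,5,7$; $D_i$ and $g=5$. Fix a dyadic place $\lambda$ of $K$ and put $N=[K_\lambda:\mathbf Q_2]\ge1$, so $\dim H_\lambda=N+2$. Fix three distinct odd finite places $v_1,v_2,v_3$. Let $D_i$ be a quaternion algebra over $K$ ramified exactly at $\lambda$ and $v_i$, which exists by (F2). Fix a subspace $G\subset H_\lambda$ of dimension $N$ and a line $\Gamma_i\subset H_{v_i}$ for $i=1,2,3$. Lift a finite generating set of the finite group $G\times\prod_{\lambda'}H_{\lambda'}\times\prod_i\Gamma_i$, where $\lambda'$ runs over the dyadic places other than $\lambda$. By (F3) this gives $g_1,\dots,g_s\in K^*$ whose images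

* span $G$ in $H_\lambda$,
* span all of $H_{\lambda'}$ for each dyadic $\lambda'\neq\lambda$,
* span $\Gamma_i$ in $H_{v_i}$ for $i=1,2,3$.

Since $\dim G^\perp=2$, the condition of being orthogonal to all $g_j$ at $\lambda$ leaves a plane. At the other dyadic places it leaves only $0$, and at $v_i$ it leaves a line.

**Step 2: the system.** This step writes down what a point should satisfy. For a field $F\supseteq K$ and $x_1,x_2,x_3,y_1,y_2,y_3\in F^*$, put $B=((x_i,y_j))_{i,j}$, $\alpha=(x_1,y_2)$, $\beta=(x_2,y_1)$, and consider
$$(\mathrm E)\qquad B=\alpha a+\beta b+\mathrm{diag}(D_1,D_2,D_3)\ \text{ in } M_3(\mathrm{Br}(F)[2]),\qquad (x_i,g_j)=0\ \text{ for all } i,j .$$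
By (6) the $(1,2)$ and $(2,1)$ entries of the matrix equation say $\alpha=\alpha$ and $\beta=\beta$. So $(\mathrm E)$ is a finite list of conditions, each saying that a certain sum of quaternion classes is $0$.

Example. For $K=\mathbf Q$ the data of Section 6 are admissible: $\lambda=2$, $N=1$, $G$ and $\Gamma_1,\Gamma_2,\Gamma_3$ spanned by $5$, $s=1$, $g_1=5$. Then $(\mathrm E)$ reads
$$\begin{pmatrix}(x_1,y_1)&(x_1,y_2)&(x_1,y_3)\\(x_2,y_1)&(x_2,y_2)&(x_2,y_3)\\(x_3,y_1)&(x_3,y_2)&(x_3,y_3)\end{pmatrix}=\begin{pmatrix}\alpha+\beta+(-1,3)&\alpha&0\\ \beta&\alpha+\beta+(2,5)&\alpha+\beta\\ \beta&\alpha&\beta+(-1,7)\end{pmatrix},\qquad (x_i,5)=0 .$$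

**Step 3: from the system to a variety.** This step builds a $V$ whose $F$-points exist exactly when $(\mathrm E)$ is solvable in $F$. Let $T=\mathbf G_{m,K}^6$ with coordinates $x_i,y_j$. Each condition in $(\mathrm E)$ is the vanishing of the class of an Azumaya algebra on $T$, namely a tensor product of quaternion Azumaya algebras $(x_i,y_j)$, $(x_i,g_j)$ and $D_i\otimes\mathcal O_T$. Let $V\to T$ be the fibre product over $T$ of the corresponding Severi–Brauer schemes. The fibre of $V$ over a point $(x,y)\in T(F)$ is the product of the Severi–Brauer varieties of the specialized algebras, and it has an $F$-point if and only if all their classes in $\mathrm{Br}(F)$ vanish. Hence for every field $F\supseteq K$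
$$\text{the image of } V(F)\to T(F) \text{ is the set of solutions of } (\mathrm E) \text{ in } (F^*)^6,\tag{7}$$
and in particular $V(F)\ne\emptyset$ if and only if $(\mathrm E)$ has a solution in $F$.

**Step 4: geometry of $V$.** This step checks the adjectives in Theorem A. The morphism $V\to T$ is smooth and projective, with geometric fibres products of projective spaces. Since $T$ is smooth and affine, $V$ is smooth and quasi-projective. To see that $V_{\overline{\mathbf Q}}$ is irreducible, let $W_1,W_2$ be nonempty open subsets. A smooth morphism is open, so the images of $W_1,W_2$ are nonempty open subsets of the irreducible $T_{\overline{\mathbf Q}}$ and share a point $t$. The fibre over $t$ is irreducible, and $W_1,W_2$ meet it in nonempty open subsets, so $W_1\cap W_2\ne\emptyset$. Thus $V$ is smooth and geometrically irreducible, hence geometrically integral. As $V\to T$ is surjective, $\dim V\ge6$. By the curve case quoted in Section 4, no irreducible curve could serve.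

## 9. Absence of $K$-points

**Lemma 2.** Let $v$ be a place of $K$, let $(x,y)$ be a solution of $(\mathrm E)$ in $K_v$, and put $\omega_v=\alpha_va+\beta_vb\in\Omega$. If $v\neq\lambda$, then $\omega_v=0$, i.e. $\alpha_v=\beta_v=0$. If $v=\lambda$, then $\omega_\lambda\ne0$.

*Proof.* Put $B_v=(\langle x_i,y_j\rangle_v)$ and $C_v=\mathrm{diag}((D_1)_v,(D_2)_v,(D_3)_v)$, so $B_v=\omega_v+C_v$. We bound the rank of $B_v$ by (3) and apply Lemma 1.

* $v\neq\lambda,v_1,v_2,v_3$. Here $C_v=0$ and $\omega_v=B_v$. If $v$ is odd or archimedean, $\dim H_v\le2$, so $\omega_v$ has rank at most $2$. Nonzero elements of $\Omega$ have rank $3$, so $\omega_v=0$. If $v$ is dyadic, the $g_j$ span $H_v$, and $\langle x_i,g_j\rangle_v=0$ forces all $x_i=0$ in $H_v$ by nondegeneracy. So $\omega_v=B_v=0$.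
* $v=v_i$. Here $C_v=E_{ii}$, since the three places are distinct. All $x_k$ lie in $\Gamma_i^\perp$, of dimension $1$. So $B_v$ has rank at most $1$, $\omega_v=B_v+E_{ii}$ has rank at most $2$, and $\omega_v=0$.
* $v=\lambda$. Here $C_v=I$, and all $x_k$ lie in $G^\perp$, of dimension $2$. So $\omega_\lambda+I=B_\lambda$ is singular. As $I$ is invertible, $\omega_\lambda\ne0$. $\square$

Now suppose $V(K)\neq\emptyset$. By (7), $(\mathrm E)$ has a solution in $K$, with global classes $\alpha,\beta\in\mathrm{Br}(K)[2]$. By Lemma 2, $\alpha_v=\beta_v=0$ for all $v\neq\lambda$. Reciprocity gives $\alpha_\lambda=\beta_\lambda=0$, so $\omega_\lambda=0$, contradicting Lemma 2. Hence $V(K)=\emptyset$.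

## 10. Points over every nontrivial extension

Let $L/K$ be nontrivial algebraic and $\theta\in L\smallsetminus K$. Then $V(K(\theta))\subset V(L)$, so we may assume that $L/K$ is finite of degree $r\ge2$. By (7) we have to solve $(\mathrm E)$ in $L$. Let $S$ be the finite set of places of $L$ that are archimedean, dyadic, above some $v_i$, or finite with some $g_j$ not a unit. For a place $w$ of $L$ put $C_w=\mathrm{diag}((D_1)_w,(D_2)_w,(D_3)_w)$. A place where some $D_i$ is ramified over $L$ lies above $\lambda$ or $v_i$, so $C_w=0$ for $w\notin S$. Reciprocity for each $D_i$ over $L$ then gives $\sum_{w\in S}C_w=0$.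

**Step 1: local data with zero sum.** This step is for solving $(\mathrm E)$ at each place of $S$ in such a way that the later use of reciprocity will work. *For each $w\in S$ there are $x_{i,w},y_{j,w}\in H_w$ and $\omega_w\in\Omega$ with*
$$\langle x_{i,w},g_j\rangle_w=0,\qquad\bigl(\langle x_{i,w},y_{j,w}\rangle_w\bigr)_{i,j}=\omega_w+C_w,\qquad\sum_{w\in S}\omega_w=0 .\tag{8}$$

(a) $w\mid v_i$. By (F2), $(D_i)_w=[L_w:K_{v_i}]\bmod2$ and the other $D_k$ split at $w$. If the local degree is even, $C_w=0$. Take all $x_{k,w},y_{k,w}$ equal to $0$ and $\omega_w=0$. If it is odd, $C_w=E_{ii}$. The span of the $g_j$ in the $2$-dimensional space $H_w$ is the image of $\Gamma_i$, of dimension at most $1$. So there is a nonzero $x_{i,w}$ orthogonal to all $g_j$. By (2) choose $y_{i,w}$ with $\langle x_{i,w},y_{i,w}\rangle_w=1$. Put the other $x_{k,w},y_{k,w}$ equal to $0$ and $\omega_w=0$. The matrix of symbols is $E_{ii}$.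

(b) $w\in S$ not above $\lambda,v_1,v_2,v_3$. Here $C_w=0$. Take everything equal to $0$, and $\omega_w=0$.

(c) $w\mid\lambda$ with $d=[L_w:K_\lambda]=1$. Here $L_w=K_\lambda$, $C_w=I$, and $U=\{g_j\}^\perp=G^\perp$ has dimension $2$. We claim that every nonzero $\omega_w\in\Omega$ is possible. Let $0\neq\omega\in\Omega$. By Lemma 1, $\omega+I$ has rank at most $2$, so $\omega+I=p_1q_1^T+p_2q_2^T$ for some column vectors $p_k,q_k\in\mathbf F_2^3$. Let $u_1,u_2$ be a basis of $U$. By (2) choose $h_1,h_2\in H_w$ with $\langle u_k,h_l\rangle_w=\delta_{kl}$. Put $x_{i,w}=\sum_kp_{k,i}u_k$ and $y_{j,w}=\sum_lq_{l,j}h_l$. The $x_{i,w}$ are in $U$, and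
$$\langle x_{i,w},y_{j,w}\rangle_w=\sum_kp_{k,i}q_{k,j}=(\omega+I)_{ij} .$$

Example. For $L_w=\mathbf Q_2$, $g_1=5$, $\omega=a$: the table in Section 2 gives $U$ with basis $u_1=-1$, $u_2=5$, and dual elements $h_1=-1$, $h_2=2$. With $p_1=(1,0,1)^T$, $q_1=(0,1,0)^T$, $p_2=(0,1,1)^T$, $q_2=(0,0,1)^T$, the matrix $p_1q_1^T+p_2q_2^T$ has rows $(0,1,0),(0,0,1),(0,1,1)$, which is $I+a$. The recipe gives $(x_1,x_2,x_3)=(-1,5,-5)$ and $(y_1,y_2,y_3)=(1,-1,2)$.

(d) $w\mid\lambda$ with $d\geq2$. We claim that every $\omega_w\in\Omega$ is possible. The span of the $g_j$ in $H_w$ is the image of $G$, of dimension at most $N$, while $\dim H_w=Nd+2$. So $U=\{g_j\}^\perp$ has dimension at least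
$$Nd+2-N=N(d-1)+2\ge3 .$$
Choose independent $x_{1,w},x_{2,w},x_{3,w}\in U$. By (2), for each $j$ one can choose $y_{j,w}$ with any prescribed values $\langle x_{i,w},y_{j,w}\rangle_w$, $i=1,2,3$. So the matrix of symbols can be any $3\times3$ matrix, and in particular $\omega_w+C_w$.

The sum. Since $\omega_w=0$ in (a) and (b), it remains to arrange $\sum_{w\mid\lambda}\omega_w=0$. If some $w_0\mid\lambda$ has local degree at least $2$, choose the other $\omega_w$ arbitrarily among the possible values and then let $\omega_{w_0}\in\Omega$ be their sum. Otherwise all local degrees above $\lambda$ are $1$. As they add up to $r$, there are exactly $r\ge2$ places above $\lambda$, and we need $r$ nonzero elements of $\Omega$ with sum $0$. For $r$ even take all equal to $a$. For $r$ odd, so $r\geq3$, take $a,b,a+b$ and $r-3$ further copies of $a$. This proves (8).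

**Step 2: global elements with one uncontrolled prime.** This step is for producing elements of $L^*$ with prescribed square classes on a finite set, at the price of one extra prime.

**Lemma 3.** Let $\Sigma$ be a finite set of places of $L$ containing the archimedean and dyadic ones, and let $\xi_w\in H_w$ for $w\in\Sigma$. There are $z\in L^*$ and a prime $\mathfrak p\notin\Sigma$ such that $z$ has class $\xi_w$ in $H_w$ for all $w\in\Sigma$, $v_{\mathfrak p}(z)=1$, and $v_{\mathfrak q}(z)=0$ for all finite $\mathfrak q\notin\Sigma\cup\{\mathfrak p\}$.

*Proof.* By (F3) choose $y\in L^*$ with class $\xi_w$ for all $w\in\Sigma$. Let $\mathfrak b$ be the prime-to-$\Sigma$ part of the fractional ideal $(y)$. Let $\mathfrak m$ be the modulus consisting of all real places and of high powers of all finite primes in $\Sigma$. Here $\zeta\equiv1\bmod^*\mathfrak m$ means that $\zeta$ is positive at the real places and highly congruent to $1$ at the finite primes of $\Sigma$. By Hensel's lemma, if the powers are high enough, such $\zeta$ are squares in $L_w$ for all $w\in\Sigma$. By Chebotarev's theorem for the ray class field, the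 ray class of $\mathfrak b$ modulo $\mathfrak m$ contains infinitely many primes, so it contains some $\mathfrak p\notin\Sigma$. Thus $\mathfrak p=\mathfrak b(\zeta)$ with $\zeta\equiv1\bmod^*\mathfrak m$. Put $z=y\zeta$. At $w\in\Sigma$ it differs from $y$ by a square, so it has class $\xi_w$. Outside $\Sigma$ its ideal is $\mathfrak b(\zeta)=\mathfrak p$. $\square$

Write $(z_1,\dots,z_6)=(x_1,x_2,x_3,y_1,y_2,y_3)$. Apply Lemma 3 successively for $k=1,\dots,6$ with $\Sigma=S\cup\{\mathfrak p_1,\dots,\mathfrak p_{k-1}\}$. Prescribe at $w\in S$ the class from Step 1, and at $\mathfrak p_1,\dots,\mathfrak p_{k-1}$ the class $0$. This gives $z_k\in L^*$ and $\mathfrak p_k\notin\Sigma$ such that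

* $z_k$ has the class prescribed by Step 1 in $H_w$ for $w\in S$;
* $z_k$ is a square in $L_{\mathfrak p_l}$ for $l<k$;
* outside $S\cup\{\mathfrak p_1,\dots,\mathfrak p_{k-1}\}$ the only prime dividing $z_k$ is $\mathfrak p_k$; in particular $z_k$ is a unit at $\mathfrak p_l$ for $l>k$.

All $\mathfrak p_l$ are odd, and all $g_j$ are units there, because $\mathfrak p_l\notin S$.

**Step 3: the system holds at every place.** This step checks $(\mathrm E)$ in $\mathrm{Br}(L_w)$ for each $w$. The only places where this is not immediate are the $\mathfrak p_l$, and there reciprocity does the work.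

For $w\in S$, (8) says that the symbol matrix is $\omega_w+C_w$ with $\omega_w\in\Omega$ and $C_w$ diagonal. Its $(1,2)$ and $(2,1)$ entries are $\alpha_w=\langle x_1,y_2\rangle_w$ and $\beta_w=\langle x_2,y_1\rangle_w$, so $\omega_w=\alpha_wa+\beta_wb$ by (6). Together with $\langle x_i,g_j\rangle_w=0$ this is $(\mathrm E)$ at $w$.

For $w\notin S\cup\{\mathfrak p_1,\dots,\mathfrak p_6\}$, $w$ is finite and odd, all $z_k$ and $g_j$ are units at $w$, and the $D_i$ split. All terms of $(\mathrm E)$ vanish by (F1).

For $w=\mathfrak p_l$ the $D_i$ split, so it suffices to show that all $\langle x_i,y_j\rangle_w$ and $\langle x_i,g_j\rangle_w$ vanish.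

* The pair $x_i=z_k$, $y_j=z_m$. Here $k\le3<m$. If $l<k$, then $z_k$ is a square at $\mathfrak p_l$. If $k\le l<m$, then $z_m$ is a square at $\mathfrak p_l$. If $l>m$, both are units at $\mathfrak p_l$. So the symbol vanishes at $\mathfrak p_l$ for all $l\neq m$. It also vanishes at the places outside $S\cup\{\mathfrak p_1,\dots,\mathfrak p_6\}$. Reciprocity for the class $(z_k,z_m)$ and (8) give
$$\langle z_k,z_m\rangle_{\mathfrak p_m}=\sum_{w\in S}\langle z_k,z_m\rangle_w=\Bigl(\sum_{w\in S}\omega_w+\sum_{w\in S}C_w\Bigr)_{ij}=0 .$$
* The pair $x_i=z_k$ and $g_j$. The symbol vanishes for $w\in S$ by (8), at $\mathfrak p_l$ with $l<k$ because $z_k$ is a square there, at $\mathfrak p_l$ with $l>k$ because both are units, and at the places outside $S\cup\{\mathfrak p_1,\dots,\mathfrak p_6\}$ because both are units. By reciprocity it vanishes at $\mathfrak p_k$ too.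

**Step 4: from local to global.** This step finishes the proof. Each condition in $(\mathrm E)$ says that a class in $\mathrm{Br}(L)$ is $0$, and by Step 3 this class is $0$ in every $\mathrm{Br}(L_w)$. Since $\mathrm{Br}(L)\to\bigoplus_w\mathrm{Br}(L_w)$ is injective, $(\mathrm E)$ holds over $L$. By (7), $V(L)\ne\emptyset$. Together with Section 9 this proves Theorem A. So the answer to the Question is no, over every number field $K$. $\blacksquare$

## 11. A smooth projective model: the classes $\alpha,\beta$ are unramified

We prove Theorem B. By Hironaka's theorem there is a smooth projective variety $X$ over $K$ that contains $V$ as a dense open subvariety. Since $K(X)=K(V)$ and $V$ is geometrically irreducible, $X$ is geometrically irreducible. Being smooth, it is geometrically integral. For $L\ne K$ we have $X(L)\supseteq V(L)\neq\emptyset$. It remains to show $X(K)=\emptyset$. A $K$-point of $X$ might lie on $X\smallsetminus V$, where $(\mathrm E)$ says nothing. So we carry $\alpha$ and $\beta$ over to $X$.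

**Step 1: $\alpha=(x_1,y_2)$ and $\beta=(x_2,y_1)$ in $\mathrm{Br}(V)$ extend to $\mathrm{Br}(X)$.** This step makes the classes available at every point of $X$. By purity it suffices that their residues vanish at each codimension-one point $\xi$ of $X$. Let $\kappa$ be the residue field and $\pi$ a uniformizer. Write $x_i=\pi^{m_i}u_i$, $y_j=\pi^{n_j}t_j$ with units $u_i,t_j$. Let $\varphi:\kappa^*/\kappa^{*2}\to\mathbf F_2$ be any homomorphism. By (4),
$$\varphi\bigl(\partial_\xi(x_i,y_j)\bigr)=\varphi(\bar u_i)\,n_j+m_i\bigl(\varphi(\bar t_j)+n_j\varphi(-1)\bigr) .$$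
Each of the two summands is a function of $i$ times a function of $j$. So the matrix of these values is a sum of two matrices of rank at most $1$ and has rank at most $2$. On the other hand, the generic point of $V$ is a $K(X)$-valued point of $V$ lying over the point $(x,y)$ of $T(K(X))$. So by (7) the functions $x_i,y_j$ satisfy $(\mathrm E)$ in $\mathrm{Br}(K(X))$. The constant classes $D_i$ have zero residue. Taking residues in $(\mathrm E)$ and applying $\varphi$, we see that our matrix equals
$$\varphi(\partial_\xi\alpha)\,a+\varphi(\partial_\xi\beta)\,b\in\Omega .$$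
It has rank at most $2$, so it is $0$ by Lemma 1, and $\varphi(\partial_\xi\alpha)=\varphi(\partial_\xi\beta)=0$ by (6). A nonzero element of an $\mathbf F_2$-vector space is detected by some $\varphi$. As $\varphi$ was arbitrary, $\partial_\xi\alpha=\partial_\xi\beta=0$.

**Step 2: a $K$-point of $X$ contradicts reciprocity.** This step repeats Section 9 with approximations of the point. Suppose $P\in X(K)$. We have global classes $\alpha(P),\beta(P)\in\mathrm{Br}(K)$, killed by $2$ because $\alpha,\beta$ are. Let $v$ be a place of $K$. Since $V(K_v)$ is dense in $X(K_v)$ and evaluation of $\alpha$ and $\beta$ is locally constant there, there is $P_v\in V(K_v)$ near $P$ with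
$$\alpha(P_v)=\alpha(P)_v,\qquad\beta(P_v)=\beta(P)_v .$$
By (7) the coordinates $x_i(P_v),y_j(P_v)$ are a solution of $(\mathrm E)$ in $K_v$, and its classes $\alpha,\beta$ are $\alpha(P_v),\beta(P_v)$. By Lemma 2, $\alpha(P)_v=\beta(P)_v=0$ for all $v\ne\lambda$, and $(\alpha(P)_\lambda,\beta(P)_\lambda)\ne(0,0)$. So the invariants of $\alpha(P)$ or of $\beta(P)$ do not sum to $0$, a contradiction. Hence $X(K)=\emptyset$, and Theorem B is proved. $\blacksquare$

## 12. A cone with one rational point, and a single polynomial

We prove Corollary C, with $X$ from Theorem B embedded in $\mathbf P^n$.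

**Step 1: the cone.** This step proves part 1. Let $V'\subset\mathbf P^{n+1}$ be the projective cone over $X$ with vertex $O=(0:\dots:0:1)$. It is defined by the homogeneous equations of $X$ in the first $n+1$ coordinates. It is geometrically integral: the homogeneous ideal of $X_{\overline{\mathbf Q}}$ is prime, and it stays prime after adding one variable. A $K$-point of $V'$ other than $O$ has a nonzero coordinate among the first $n+1$, so it projects to a point of $X(K)=\emptyset$. Hence $V'(K)=\{O\}$. If $L\ne K$, a point of $X(L)$ gives $L$-points of $V'$ other than $O$ (append any last coordinate), so $V'(L)\neq V'(K)$. A subvariety isomorphic to an open subvariety of $\mathbf P^1_K$ would have infinitely many $K$-points, and $V'$ has only one.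

**Step 2: the polynomial.** This step proves part 2 by merging the equations of $X$ and its affine charts into one equation. Let $X\subset\mathbf P^n$ be defined by homogeneous polynomials $F_1,\dots,F_m$. Here $m\ge1$, since $X(K)=\emptyset$ while $\mathbf P^n(K)\neq\emptyset$. Let $\Phi$ be the norm form of a degree-$m$ extension of $K$. It is a form of degree $m$ in $m$ variables over $K$, and its only zero in $K^m$ is the trivial one, because the norm of a nonzero element is nonzero. For $i=0,\dots,n$ let $F_k^{(i)}$ be $F_k$ with the $i$-th coordinate set equal to $1$, and write all of these as polynomials in the same variables $T_1,\dots,T_n$. Put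
$$f=\prod_{i=0}^n\Phi\bigl(F_1^{(i)},\dots,F_m^{(i)}\bigr)\in K[T_1,\dots,T_n] .$$
If $t\in K^n$ is a zero of $f$, then for some $i$ the value $\Phi(F_1^{(i)}(t),\dots,F_m^{(i)}(t))$ is $0$. So all $F_k^{(i)}(t)$ vanish, and $t$ gives a point of $X(K)=\emptyset$, which is impossible. If $L\neq K$, a point of $X(L)$ lies in some chart, say where the $i$-th coordinate is $1$. Its other coordinates form a $t\in L^n$ with $F_k^{(i)}(t)=0$ for all $k$, and then $f(t)=0$ because $\Phi(0,\dots,0)=0$. $\blacksquare$
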